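\title{Quadratic ideals with linear first syzygies and linearly growing regularity}

\begin{abstract}
Over an arbitrary field we construct, for every $m\ge 16$, an ideal in $m$ variables that is generated by quadrics, has linearly generated first syzygies, and has Castelnuovo--Mumford regularity $\lfloor m/4\rfloor-1$. So the regularity of such ideals can grow linearly in the number of variables. Idealization reduces the problem to finding a module with few generators that is linear through two steps. We glue this module from a module of sections and a module of top cohomology on $\mathbb P^1\times\mathbb P^1$, using sections of a third line bundle as new variables. Variants of the construction realize every ratio in $(0,\frac27]$ as a limit, and give ideals whose resolution is linear through $p$ steps and whose regularity is at least of order $m^{1/\lceil p/2\rceil}$.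
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field and $S=K[z_1,\dots,z_m]$ the standard graded polynomial ring. For a homogeneous ideal $I\subset S$ let
\[
0\to\bigoplus_j S(-j)^{\beta_{k,j}}\to\dots\to\bigoplus_j S(-j)^{\beta_{2,j}}\to\bigoplus_j S(-j)^{\beta_{1,j}}\to S\to S/I\to0
\]
be the minimal graded free resolution of $S/I$. The graded Betti number $\beta_{i,j}=\beta_{i,j}(S/I)$ equals $\dim_K\operatorname{Tor}^S_i(S/I,K)_j$. Thus $\beta_{1,j}$ counts the minimal generators of $I$ of degree $j$, and $\beta_{2,j}$ counts the minimal relations of degree $j$ among them. The Castelnuovo--Mumford regularity is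
\[
\operatorname{reg}S/I=\max\{j-i:\beta_{i,j}\ne0\},\qquad \operatorname{reg}I=\operatorname{reg}S/I+1 .
\]
The ideal $I$ is \emph{quadratic} if it is minimally generated by quadratic forms, that is, $\beta_{1,j}=0$ for $j\ne2$. The matrices of a minimal resolution have entries without constant term, so for a quadratic ideal the $i$-th step starts in degree at least $i+1$, and the regularity measures how far above this lower bound the resolution climbs. The first syzygy module of $I$ is \emph{linearly generated} if $\beta_{2,j}=0$ for $j>3$: every relation among the quadrics is a consequence of relations with linear coefficients.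

Two examples mark the extremes. The ring $S/(z_1,\dots,z_m)^2$ vanishes above degree $1$; its resolution is linear at every step and the ideal has regularity $2$. The ideal $(z_1^2,\dots,z_m^2)$ is resolved by the Koszul complex on the squares, so $\beta_{i,2i}=\binom mi$ and the regularity is $m+1$; here the resolution leaves the linear strand at once, since all first syzygies are the trivial ones $g\cdot f-f\cdot g=0$, of degree $4$. Requiring linear first syzygies excludes this behavior at the first opportunity: each trivial syzygy must now follow from linear ones. How much does this one condition cost in regularity?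

For monomial ideals it costs a great deal. It is a consequence of a theorem of Dao, Huneke and Schweig that $\lim_{m\to\infty}\operatorname{reg}I_m/m=0$ for every family of quadratic square-free monomial ideals $I_m\subseteq K[z_1,\dots,z_m]$ with linearly generated first syzygies. No example of a quadratic ideal with linearly generated first syzygies and regularity large compared to the number of variables appeared to be known, and the following question is posed in \cite{report}.

\begin{quote}
\textbf{Question.} Is there a family of quadratic ideals $I_m\subseteq K[z_1,\dots,z_m]$, one for every sufficiently large $m$, with linearly generated first syzygies, such that $\lim_{m\to\infty}\operatorname{reg}I_m/m$ exists and is positive?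
\end{quote}

The monomial case suggests a negative answer, and so does the most direct construction, which reaches only regularity of order $\sqrt m$ (Example~\ref{ex:dual}). The answer is nevertheless yes, over every field.

\begin{theorem}\label{thm:A}
Let $K$ be any field. For every $m\ge16$ there is an ideal $I_m\subset K[z_1,\dots,z_m]$, minimally generated by quadrics, whose first syzygy module is linearly generated, with
\[
\operatorname{reg}I_m=\lfloor m/4\rfloor-1,\qquad\text{hence}\qquad\lim_{m\to\infty}\frac{\operatorname{reg}I_m}{m}=\frac14>0 .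
\]
\end{theorem}

The same method gives two further statements. We make no claim of optimality for any of the constants or exponents.

\begin{theorem}\label{thm:B}
For every field $K$ and every real $\lambda\in(0,\frac27]$ there are quadratic ideals $I_m\subset K[z_1,\dots,z_m]$, for all sufficiently large $m$, with linearly generated first syzygies and $\lim_{m\to\infty}\operatorname{reg}I_m/m=\lambda$.
\end{theorem}

\begin{theorem}\label{thm:C}
For every $p\ge1$ there are $\kappa_p>0$ and $m_p$ such that for every field $K$ and every $m\ge m_p$ there is a homogeneous ideal $I\subset S=K[z_1,\dots,z_m]$, $I\ne0$, with $\beta_{i,j}(S/I)=0$ for $1\le i\le p$, $j\ne i+1$, and $\operatorname{reg}I\ge\kappa_p\,m^{1/\lceil p/2\rceil}$.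
\end{theorem}

The construction has three steps. Idealization (Section~\ref{sec:ideal}) turns a module whose resolution is linear through step $p$ into an ideal with the same property, at the price of one new variable for each generator of the module. Modules of regularity $r$ that are linear through step $2$ are easy to write down, but the obvious ones have about $r^2$ generators. The gluing lemma (Section~\ref{sec:glue}) removes these generators by making them products $\pi\cdot l$ of new variables $\pi$ with generators $l$ of a second module; order $r$ variables and order $r$ generators have order $r^2$ products. Finally, line bundles on a product of projective lines (Sections~\ref{sec:lines} and~\ref{sec:module}) supply modules for which the hypotheses of the gluing lemma become vanishing statements that can be read off from multidegrees. The three theorems correspond to three choices of multidegrees (Sections~\ref{sec:A}--\ref{sec:C}).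

\section{Koszul homology}\label{sec:koszul}

Let $V$ be a finite-dimensional $K$-vector space placed in degree $1$, let $A=\operatorname{Sym}V$, and let $X$ be a graded $A$-module with $X_q=0$ for $q<0$. We write $\operatorname{Tor}_i^A(X)=\operatorname{Tor}_i^A(X,K)$. Resolving $K$ by the Koszul complex of $A$ shows that $\operatorname{Tor}^A_i(X)_{i+q}$ is the homology at the middle of
\begin{equation}\label{eq:koszul}
\textstyle\bigwedge^{i+1}V\otimes X_{q-1}\to\bigwedge^{i}V\otimes X_q\to\bigwedge^{i-1}V\otimes X_{q+1},
\end{equation}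
where the differential sends $v_1\wedge\dots\wedge v_i\otimes x$ to $\sum_l(-1)^{l-1}(v_1\wedge\dots\widehat{v_l}\dots\wedge v_i)\otimes v_lx$. In particular $\operatorname{Tor}^A_i(X)_i$ is the space of cycles in $\bigwedge^iV\otimes X_0$. An exterior power $\bigwedge^u$ of a space of degree $1$ is placed in degree $u$, and $X(-1)_q=X_{q-1}$. Put $\operatorname{reg}X=\max\{q:\operatorname{Tor}^A_i(X)_{i+q}\ne0\text{ for some }i\}$.

\begin{definition}
The module $X$ is \emph{linear through step $p$} if $\operatorname{Tor}^A_i(X)$ is concentrated in degree $i$ for $0\le i\le p$.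
\end{definition}

Since $\operatorname{Tor}_0^A(X)=X/VX$, linearity through step $0$ says that $X$ is generated by $X_0$; linearity through step $1$ adds that the relations among the generators are generated by those with linear coefficients. We use the following facts.

\begin{itemize}
\item[(K1)] If $V=V'\oplus V''$ and $V''$ acts by zero on $X$, then
$\operatorname{Tor}^{\operatorname{Sym}V}_i(X)=\bigoplus_{u+v=i}\bigwedge^uV''\otimes\operatorname{Tor}_v^{\operatorname{Sym}V'}(X)$.
Indeed $\bigwedge^iV=\bigoplus_{u+v=i}\bigwedge^uV''\otimes\bigwedge^vV'$, and on the summand with a given $u$ the differential is $(-1)^u$ times the Koszul differential of $V'$. Consequently regularity and linearity through step $p$ over $\operatorname{Sym}V'$ pass to $\operatorname{Sym}V$.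
\item[(K2)] If $X_q=0$ for $q>t$, then $\operatorname{reg}X\le t$, because the middle term of \eqref{eq:koszul} vanishes for $q>t$.
\item[(K3)] If $0\ne\zeta\in X_q$ and $V\zeta=0$, then $\operatorname{reg}X\ge q$. Indeed, for $n=\dim V$ the element $v_1\wedge\dots\wedge v_n\otimes\zeta$, with $v_1,\dots,v_n$ a basis, is a nonzero cycle, and there are no boundaries since $\bigwedge^{n+1}V=0$.
\item[(K4)] If $0\to X'\to X\to X''\to0$ is exact, then $\operatorname{reg}X\le\max(\operatorname{reg}X',\operatorname{reg}X'')$, by the long exact sequence of $\operatorname{Tor}$.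
\item[(K5)] Extending an ideal $I\subset S$ to a polynomial ring $S'$ in more variables preserves all graded Betti numbers, since the flat extension $S\to S'$ carries the minimal resolution of $S/I$ to that of $S'/IS'$.
\end{itemize}

\section{Idealization}\label{sec:ideal}

Modules with linear syzygies are more flexible than ideals. The following lemma converts one into the other by turning the module into a square-zero ideal of a ring.

\begin{lemma}\label{lem:ideal}
Let $B$ be a standard graded polynomial ring over $K$ and $M$ a graded $B$-module with $M_q=0$ for $q<0$ and $0<a=\dim M_0<\infty$. Assume that $M$ is linear through step $p\ge1$. Let $R=B\oplus M(-1)$ be the ring in which $M(-1)$ is an ideal of square zero, and let $S=B[w_1,\dots,w_a]$. Then $R\cong S/I$ for a homogeneous ideal $I\ne0$, and: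
\begin{itemize}
\item[(i)] $\operatorname{Tor}^S_i(R)$ is concentrated in degree $i+1$ for $1\le i\le p$; if $p\ge2$, then $I$ is quadratic with linearly generated first syzygies;
\item[(ii)] $\operatorname{reg}I\le\operatorname{reg}M+2$, and $\operatorname{reg}I\ge q+2$ if some $0\ne\zeta\in M_q$ satisfies $B_1\zeta=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Map $w_1,\dots,w_a$ to a basis of $M_0\subset R_1$. The map $S\to R$ is onto because $M$ is generated by $M_0$, and it is bijective in degrees $0$ and $1$. So its kernel $I$ contains no linear form, and $0\ne w_1^2\in I$.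

Let $W$ be the span of the $w_l$. In the exact sequence of $S$-modules
\begin{equation}\label{eq:ideal}
0\to M(-1)\to R\to B\to0
\end{equation}
the space $W$ kills both ends. By (K1), $\operatorname{Tor}_i^S(B)=\bigwedge^iW$ lies in degree $i$, and for $i\le p$ the space $\operatorname{Tor}_i^S(M(-1))=\bigoplus_{u+v=i}\bigwedge^uW\otimes\operatorname{Tor}^B_v(M)(-1)$ lies in degree $i+1$. Hence $\operatorname{Tor}_i^S(R)$ lies in degrees $i$ and $i+1$ for $i\le p$. As $I$ contains no linear form, $\operatorname{Tor}_1^S(R)$ lies in degrees at least $2$, and the lowest degree rises by at least one at each step of a minimal resolution; so $\operatorname{Tor}_i^S(R)$ lies in degrees at least $i+1$ for $i\ge1$. This proves (i).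

By (K1) the ends of \eqref{eq:ideal} have regularity $\operatorname{reg}M+1\geq1$ and $0$ over $S$, so $\operatorname{reg}R\le\operatorname{reg}M+1$ by (K4). An element $\zeta$ as in (ii) has degree $q+1$ in $R$ and is killed by $B_1$ and by $W$, so $\operatorname{reg}R\ge q+1$ by (K3).
\end{proof}

The generators of $I$ are explicit. Comparing $S_2=B_2\oplus(B_1\otimes W)\oplus\operatorname{Sym}^2W$ with $R_2=B_2\oplus M_1$ gives
\begin{equation}\label{eq:gens}
I_2=\operatorname{Sym}^2W\oplus\ker(B_1\otimes M_0\to M_1):
\end{equation}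
all products $w_lw_{l'}$, and the linear relations of $M$ read as bilinear forms.

The number of variables of $S$ is $\dim B_1+\dim M_0$. To answer the Question we need modules that are linear through step $2$ and for which this sum grows only linearly in the regularity. The first candidates fall short.

\begin{example}\label{ex:dual}
Let $\dim V=p+1$, $A=\operatorname{Sym}V$, $r\ge0$, and let $E$ be the dual of the truncated polynomial ring: $E_q=(A_{r-q})^*$ for $0\le q\le r$, zero otherwise, with $(v\varphi)(a)=\varphi(va)$. For $q\ge1$ the dual of the complex \eqref{eq:koszul} for $E$ is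
\[
\textstyle\bigwedge^{i-1}V^*\otimes A_{r-q-1}\to\bigwedge^{i}V^*\otimes A_{r-q}\to\bigwedge^{i+1}V^*\otimes A_{r-q+1}.
\]
Contraction with a generator of $\bigwedge^{p+1}V$ identifies $\bigwedge^iV^*$ with $\bigwedge^{p+1-i}V$ and this complex, up to signs, with the Koszul complex of the free module $A$, which is exact at the middle unless $i=p+1$ and $q=r$. So $E$ is linear through step $p$, and $\operatorname{reg}E=r$ by (K2) and (K3). Lemma~\ref{lem:ideal} gives an ideal of regularity $r+2$ in $m=p+1+\binom{r+p}{p}$ variables. The regularity is of order $m^{1/p}$, and for $p=2$ of order $\sqrt{2m}$.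
\end{example}

\section{Gluing}\label{sec:glue}

The module $E$ has the syzygies and the socle that we want, but too many generators. Let $Q$ be such a module over $A=\operatorname{Sym}V$. We move $Q$ up by one degree, add a module $L$ with few generators, and adjoin a space $P$ of new variables that map $L$ to $Q(-1)$ and kill $Q(-1)$. If $P\otimes L_0\to Q_0$ is onto, the generators of $Q$ are no longer generators of $M=L\oplus Q(-1)$, and we pay $\dim P+\dim L_0$ in place of $\dim Q_0$. The difficulty is that all syzygies of $Q(-1)$ now sit one degree too high, including the new relations $PQ=0$, and all of them must become consequences of linear ones. The smallest case shows how this happens.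

\begin{example}\label{ex:small}
Let $A=K[x_0,x_1]$, let $L$ be the maximal ideal of $A$ shifted so that its generators $l_0=x_0$, $l_1=x_1$ have degree $0$, and let $Q=K\zeta$ be the residue field in degree $0$. Let $B=A[\pi_0,\pi_1]$ act on $M=L\oplus Q(-1)$ by
\[
\pi_0l_1=\pi_1l_0=\zeta,\qquad\pi_0l_0=\pi_1l_1=0,\qquad \pi_iL_q=0\ (q\ge1),\qquad\pi_i\zeta=0 .
\]
In words, $\pi_il_j$ is the coefficient of $x_0x_1$ in $x_ix_j$, times $\zeta$. We claim that $M$ is linear through step $1$. Let $M'$ be the $B$-module with generators $l_0,l_1$ and the four linear relations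
\[
x_1l_0-x_0l_1,\qquad \pi_0l_0,\qquad\pi_1l_1,\qquad\pi_0l_1-\pi_1l_0 .
\]
They hold in $M$, so $M'$ maps onto $M$. Put $\zeta'=\pi_0l_1=\pi_1l_0\in M'_1$. Multiplying the relation of $L$ by the new variables gives
\[
0=\pi_0(x_1l_0-x_0l_1)=-x_0\zeta',\qquad 0=\pi_1(x_1l_0-x_0l_1)=x_1\zeta',
\]
and the commutativity of the new variables gives
\[
\pi_0\zeta'=\pi_1(\pi_0l_0)=0,\qquad\pi_1\zeta'=\pi_0(\pi_1l_1)=0 .
\]
Hence $(\pi_0,\pi_1)M'=K\zeta'$, while $M'/(\pi_0,\pi_1)M'=A^2/(x_1l_0-x_0l_1)=L$. So $\dim M'_q\le\dim M_q$ for all $q$ and $M'=M$. The element $\zeta$ of degree $1$ is killed by $B_1$, so $\operatorname{reg}M\ge1$.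

The relation of $L$ is essential. If $L$ is replaced by the free module $Al_0\oplus Al_1$, only the last three linear relations remain; they define a module of the form $A\otimes_KY$ with $\zeta'\in Y$, where $x_0\zeta'\ne0$, so $x_0\zeta=0$ becomes a minimal relation of degree $2$.
\end{example}

Three mechanisms appeared: the generators of $Q$ came from $P\otimes L_0$, the relations $V\zeta=0$ came from $P$ times the relations of $L$, and the relations $P\zeta=0$ came from $\bigwedge^2P\otimes L_0$. They are the maps $\partial_{1,0}$, $\partial_{1,1}$ and $\partial_{2,0}$ of the next lemma.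

\begin{lemma}\label{lem:glue}
Let $V,P$ be finite-dimensional vector spaces, $A=\operatorname{Sym}V$ and $B=\operatorname{Sym}(V\oplus P)$. Let $L,Q$ be graded $A$-modules in degrees $\ge0$ with finite-dimensional components, and for $\pi\in P$ let $\mu_\pi:L\to Q$ be an $A$-linear map of degree $0$, depending linearly on $\pi$. Make $M=L\oplus Q(-1)$ a graded $B$-module by $\pi\cdot(l,y)=(0,\mu_\pi(l))$. Assume:
\begin{itemize}
\item[(a)] $L$ is linear through step $p$ over $A$;
\item[(b)] $Q$ is linear through step $p$ over $A$;
\item[(c)] for all $j\ge1$, $k\ge0$ with $j+k\le p+1$ the map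
\[
\textstyle\partial_{j,k}:\bigwedge^jP\otimes\operatorname{Tor}^A_k(L)_k\to\bigwedge^{j-1}P\otimes\operatorname{Tor}^A_k(Q)_k,
\]
$\pi_1\wedge\dots\wedge\pi_j\otimes\tau\mapsto\sum_l(-1)^{l-1}(\pi_1\wedge\dots\widehat{\pi_l}\dots\wedge\pi_j)\otimes(\mu_{\pi_l})_*\tau$, is surjective.
\end{itemize}
Then $M$ is linear through step $p$ over $B$.
\end{lemma}

\begin{proof}
Products of two elements of $P$ act by zero and the $\mu_\pi$ commute with $A$, so $M$ is a $B$-module. In the exact sequence of $B$-modules $0\to Q(-1)\to M\to L\to0$ the space $P$ kills both ends. Consider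
\[
\operatorname{Tor}^B_{i+1}(L)\xrightarrow{\ \delta\ }\operatorname{Tor}^B_i(Q(-1))\to\operatorname{Tor}^B_i(M)\to\operatorname{Tor}^B_i(L).
\]
By (K1), with $j,k\geq0$ and $j+k=i+1$ in both sums,
\[
\textstyle\operatorname{Tor}^B_{i+1}(L)=\bigoplus_{j\ge0}\bigwedge^jP\otimes\operatorname{Tor}_k^A(L),\qquad
\operatorname{Tor}^B_{i}(Q(-1))=\bigoplus_{j\ge1}\bigwedge^{j-1}P\otimes\operatorname{Tor}_k^A(Q)(-1).
\]
To compute $\delta$, represent a class in the $j$-th summand by $\pi_1\wedge\dots\wedge\pi_j\otimes\tau$ with $\tau\in\bigwedge^kV\otimes L$ a Koszul cycle over $A$, regard it as an element of $\bigwedge^{i+1}(V\oplus P)\otimes M$ through $L\subset M$, and apply the differential. The terms that remove a vector of $V$ add up to $(-1)^j\pi_1\wedge\dots\wedge\pi_j\otimes d\tau=0$, and those that remove a vector of $P$ give $\sum_l(-1)^{l-1}(\cdots\widehat{\pi_l}\cdots)\otimes\mu_{\pi_l}\tau$. So $\delta$ vanishes on the summand $j=0$ and maps the $j$-th summand to the $j$-th summand by the formula for $\partial$.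

Let $i\le p$. For $j\ge1$ we have $k\le p$, so by (b) the $j$-th summand of the target lies in the single degree $(j-1)+k+1=i+1$, where $\delta$ is $\partial_{j,k}$. Since $j+k=i+1\le p+1$, it is onto by (c). Thus $\delta$ is onto and $\operatorname{Tor}^B_i(M)$ embeds in $\operatorname{Tor}_i^B(L)$, which lies in degree $i$ by (a) and (K1).
\end{proof}

\begin{remark}
Hypotheses (a) and (c) are necessary. The cokernel of $\partial_{j,k}$ embeds in $\operatorname{Tor}^B_{i}(M)_{i+1}$ for $i=j+k-1$, and the summand $\operatorname{Tor}^A_i(L)$ of $\operatorname{Tor}_i^B(L)$ is killed by $\delta$, hence lies in the image of $\operatorname{Tor}^B_i(M)$.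
\end{remark}

\section{Bundles on products of projective lines}\label{sec:lines}

To verify (c) we need a description of $\operatorname{Tor}_k(L)_k$, $\operatorname{Tor}_k(Q)_k$ and $\mu$ in common terms. We realize $L$ as sections and $Q$ as top cohomology of line bundles on $Z=(\mathbb P^1)^p$ over $K$. A product is used because it lets us make $P$ large in some directions and $L_0$ large in the others. Theorems~\ref{thm:A} and~\ref{thm:B} need only $p=2$. Bundle means locally free sheaf of finite rank, $\mathcal O(\mathbf a)$ for $\mathbf a=(a_1,\dots,a_p)\in\mathbb Z^p$ denotes the line bundle of multidegree $\mathbf a$, $\mathcal X(\mathbf a)=\mathcal X\otimes\mathcal O(\mathbf a)$, and $\mathbf 1=(1,\dots,1)$.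

\subsection*{Vanishing}
On $\mathbb P^1$, with coordinates $x_0,x_1$, the space $H^0(\mathcal O(a))$ consists of the forms of degree $a$, and $H^1(\mathcal O(a))$ has as a basis the Laurent monomials $x_0^{\alpha}x_1^{\beta}$ with $\alpha,\beta\le-1$, $\alpha+\beta=a$. So $H^0(\mathcal O(a))\ne0$ exactly for $a\ge0$ and $H^1(\mathcal O(a))\neq0$ exactly for $a\le-2$. By the K\"unneth formula $H^q(Z,\mathcal O(\mathbf a))$ is the sum of the products $\bigotimes_lH^{q_l}(\mathbb P^1,\mathcal O(a_l))$ with $\sum q_l=q$; it is nonzero only if exactly $q$ of the $a_l$ are $\le-2$ and the others are $\ge0$. In particular: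
\begin{itemize}
\item[(V1)] $H^q(\mathcal O(\mathbf a))=0$ if fewer than $q$ coordinates of $\mathbf a$ are $\le-2$. Thus $H^1=0$ if all coordinates are $\ge-1$, and $H^p=0$ if one coordinate is $\ge-1$.
\item[(V2)] $H^q(\mathcal O(t\mathbf 1))=0$ for $1\le q\le p-1$ and all $t\in\mathbb Z$.
\item[(V3)] $H^{p+1}$ of every coherent sheaf on $Z$ vanishes, since $\dim Z=p$.
\end{itemize}

\subsection*{Pieces}
Suppose that a bundle $\mathcal X$ has a filtration by subbundles with line bundle quotients $\mathcal O(\mathbf a^1),\dots,\mathcal O(\mathbf a^n)$. We call the multidegrees $\mathbf a^1,\dots,\mathbf a^n$, listed with repetition, the \emph{pieces} of $\mathcal X$. By induction on $n$, $H^q(\mathcal X)=0$ if $H^q$ vanishes for all pieces. The pieces of a tensor product are the sums of a piece of each factor. If $0\to\mathcal X'\to\mathcal X\to\mathcal X''\to0$ is exact, then $\bigwedge^k\mathcal X$ has a filtration with quotients $\bigwedge^u\mathcal X'\otimes\bigwedge^{k-u}\mathcal X''$; by induction the pieces of $\bigwedge^k\mathcal X$ are the sums $\mathbf a^{i_1}+\dots+\mathbf a^{i_k}$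 with $i_1<\dots<i_k$.

\subsection*{Kernel bundles}
Let $U\subseteq H^0(\mathcal O(\mathbf a))$ be a subspace that generates $\mathcal O(\mathbf a)$, meaning that the evaluation map $U\otimes\mathcal O\to\mathcal O(\mathbf a)$ is onto, and let $\mathcal N_U$ be the kernel of this map. For $k\ge1$ the formula of the Koszul differential defines a map $\bigwedge^kU\otimes\mathcal O\to\bigwedge^{k-1}U\otimes\mathcal O(\mathbf a)$, the contraction with the evaluation map. Locally $U\otimes\mathcal O=\mathcal N_U\oplus\mathcal O(\mathbf a)$ and $\bigwedge^kU\otimes\mathcal O=\bigwedge^k\mathcal N_U\oplus\bigwedge^{k-1}\mathcal N_U(\mathbf a)$; the contraction kills the first summand and is, up to sign, the natural inclusion on the second. Hence there is an exact sequence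
\begin{equation}\label{eq:kseq}
\textstyle0\to\bigwedge^k\mathcal N_U\to\bigwedge^kU\otimes\mathcal O\to\bigwedge^{k-1}\mathcal N_U(\mathbf a)\to0\qquad(k\ge1)
\end{equation}
whose last map, followed by $\bigwedge^{k-1}\mathcal N_U(\mathbf a)\subset\bigwedge^{k-1}U\otimes\mathcal O(\mathbf a)$, is the Koszul map.

\begin{lemma}\label{lem:pieces}
Let $\mathbf a\in\mathbb Z_{\ge0}^p$ and $U=H^0(\mathcal O(\mathbf a))$. The pieces of $\mathcal N_U$ are $(a_1,\dots,a_{i-1},-1,0,\dots,0)$ for $1\le i\le p$, with multiplicity $a_i\prod_{l>i}(a_l+1)$.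
\end{lemma}

\begin{proof}
Let $p=1$. The evaluation map is bijective on $H^0$ and $H^1(\mathcal O)=0$, so $H^0(\mathcal N_U)=H^1(\mathcal N_U)=0$. Every bundle on $\mathbb P^1$ is a direct sum of line bundles, and $\mathcal O(-1)$ is the only one without cohomology; so $\mathcal N_U\cong\mathcal O(-1)^{a_1}$. In general write $U=U_1\otimes\dots\otimes U_p$ with $U_l=H^0(\mathbb P^1,\mathcal O(a_l))$ and evaluate one factor at a time: with $\mathcal F_i=\mathcal O(a_1,\dots,a_i,0,\dots,0)\otimes U_{i+1}\otimes\dots\otimes U_p$, the evaluation map is a composite of surjections $\mathcal F_0\to\mathcal F_1\to\dots\to\mathcal F_p$. The kernels of $\mathcal F_0\to\mathcal F_i$ filter $\mathcal N_U$ with quotients $\ker(\mathcal F_{i-1}\to\mathcal F_i)=\mathcal O(a_1,\dots,a_{i-1},-1,0,\dots,0)^{a_i}\otimes U_{i+1}\otimes\dots\otimes U_p$, by the case $p=1$.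
\end{proof}

\subsection*{From sections to top cohomology}
The gluing map must carry $H^0$ to $H^p$. For $c\ge1$ the forms $x_0^c,x_1^c$ have no common zero on $\mathbb P^1$, so there is an exact sequence of bundles
\begin{equation}\label{eq:cseq}
0\to\mathcal O(-2c)\xrightarrow{(x_1^c,\,-x_0^c)}\mathcal O(-c)^2\xrightarrow{(x_0^c,\,x_1^c)}\mathcal O\to0 .
\end{equation}
Fix $\mathbf c\in\mathbb Z_{\ge1}^p$. For a bundle $\mathcal X$ on $Z$ and $1\le l\le p$, pull back \eqref{eq:cseq} with $c=c_l$ from the $l$-th factor and tensor it with $\mathcal X(-2c_1,\dots,-2c_{l-1},0,\dots,0)$. The connecting map goes from $H^{l-1}$ of this bundle to $H^l(\mathcal X(-2c_1,\dots,-2c_l,0,\dots,0))$. Composing for $l=1,\dots,p$ we obtain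
\[
\xi_{\mathcal X}:H^0(\mathcal X)\to H^p(\mathcal X(-2\mathbf c)).
\]

\begin{lemma}\label{lem:xi}
\begin{itemize}
\item[(i)] For a morphism $\varphi:\mathcal X\to\mathcal X'$ of bundles, $H^p(\varphi(-2\mathbf c))\circ\xi_{\mathcal X}=\xi_{\mathcal X'}\circ H^0(\varphi)$. In particular $\xi$ commutes with multiplication by sections of line bundles. Moreover $\xi_{U\otimes\mathcal X}=\mathrm{id}_U\otimes\xi_{\mathcal X}$ for a finite-dimensional vector space $U$.
\item[(ii)] Put $\mathbf c^{(l)}=(2c_1,\dots,2c_{l-1},c_l,0,\dots,0)$. If $H^l(\mathcal X(-\mathbf c^{(l)}))=0$ for $1\le l\le p$, then $\xi_{\mathcal X}$ is onto.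
\end{itemize}
\end{lemma}

\begin{proof}
(i) The morphism $\varphi$ induces morphisms of the tensored sequences, and connecting maps are natural. Multiplication by a section of $\mathcal O(\mathbf a)$ is a morphism $\mathcal X\to\mathcal X(\mathbf a)$. The last claim holds because cohomology commutes with finite direct sums. (ii) The term after the $l$-th connecting map in its long exact sequence is $H^l(\mathcal X(-\mathbf c^{(l)}))^2$.
\end{proof}

\begin{remark}\label{rem:xi}
On line bundles $\xi$ is division by a monomial; this is used only in examples. For $p=1$ and a form $F$, the lifts $(F/x_0^c,0)$ and $(0,F/x_1^c)$ on the two standard charts differ by the image of $F/(x_0x_1)^c$ under the first map of \eqref{eq:cseq}. So $\xi(F)$ is, up to sign, $F/(x_0x_1)^c$ with all monomials having a nonnegative exponent deleted. By the K\"unneth formula the same holds factor by factor; for $p=2$, with coordinates $x_0,x_1$ and $y_0,y_1$, one divides by $(x_0x_1)^{c_1}(y_0y_1)^{c_2}$.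
\end{remark}

\section{The glued module}\label{sec:module}

Let $V=H^0(\mathcal O(\mathbf 1))$, of dimension $2^p$, and $A=\operatorname{Sym}V$. Fix $r\ge0$, multidegrees $\mathbf d,\mathbf e\in\mathbb Z_{\ge0}^p$ and $\mathbf c\in\mathbb Z_{\ge1}^p$ with
\begin{equation}\label{eq:balance}
\mathbf d+\mathbf e-2\mathbf c=-(r+2)\mathbf 1,
\end{equation}
and a subspace $P\subseteq H^0(\mathcal O(\mathbf e))$ that generates $\mathcal O(\mathbf e)$. Put $\mathcal D=\mathcal O(\mathbf d)$, $\mathcal G=\mathcal O(-(r+2)\mathbf 1)$ and
\[
L=\bigoplus_{q\ge0}H^0(\mathcal D(q\mathbf 1)),\qquad Q=\bigoplus_{q\ge0}H^p(\mathcal G(q\mathbf 1)),\qquad\mu_\pi(l)=\xi(\pi l).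
\]
The ring $A$ acts on $L$ and $Q$ by multiplication by sections. For $l\in L_q$ the product $\pi l$ is a section of $\mathcal D(\mathbf e+q\mathbf 1)$, so $\xi(\pi l)\in Q_q$ by \eqref{eq:balance}, and $\mu_\pi$ is $A$-linear by Lemma~\ref{lem:xi}(i). The module $Q$ plays the role of $E$ in Example~\ref{ex:dual}: $\dim Q_q=(r-q+1)^p$ for $0\le q\le r$, so $Q_r=H^p(\mathcal O(-2\cdot\mathbf 1))$ is one-dimensional, and $Q_q=0$ for $q>r$. By Remark~\ref{rem:xi}, Example~\ref{ex:small} is the case $p=1$, $r=0$, $\mathbf d=\mathbf e=1$, $\mathbf c=2$, $P=H^0(\mathcal O(1))$.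

We first express the Koszul homology of $L$ and $Q$ through $\mathcal N_V$.

\begin{lemma}\label{lem:L}
For all $k\ge0$, $\operatorname{Tor}^A_k(L)_k=H^0(\bigwedge^k\mathcal N_V\otimes\mathcal D)$ inside $\bigwedge^kV\otimes L_0$. If $H^1(\bigwedge^{k+1}\mathcal N_V\otimes\mathcal D(t\mathbf 1))=0$ for all $t\ge0$, then $\operatorname{Tor}_k^A(L)$ is concentrated in degree $k$.
\end{lemma}

\begin{proof}
For $k\ge1$ the bundle $\bigwedge^k\mathcal N_V$ is the kernel of the Koszul map $\bigwedge^kV\otimes\mathcal O\to\bigwedge^{k-1}V\otimes\mathcal O(\mathbf 1)$. Since $H^0$ is left exact, the cycles in $\bigwedge^kV\otimes L_q$ form the space $H^0(\bigwedge^k\mathcal N_V\otimes\mathcal D(q\mathbf 1))$; this is trivially true for $k=0$ too. For $q=0$ this is the first claim. For $q\ge1$, tensor \eqref{eq:kseq}, with $k+1$ in place of $k$, by $\mathcal D((q-1)\mathbf 1)$: the cokernel of $\bigwedge^{k+1}V\otimes L_{q-1}\to H^0(\bigwedge^k\mathcal N_V\otimes\mathcal D(q\mathbf 1))$ embeds in $H^1(\bigwedge^{k+1}\mathcal N_V\otimes\mathcal D((q-1)\mathbf 1))=0$. So all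 cycles are boundaries.
\end{proof}

For $Q$ the functor $H^p$ is right exact. Surjectivity is then automatic, and it is the identification of the cycles that requires a vanishing theorem.

\begin{lemma}\label{lem:Q}
The module $Q$ is linear through step $p$, and for $0\le k\le p$ the image of $\rho:H^p(\bigwedge^k\mathcal N_V\otimes\mathcal G)\to\bigwedge^kV\otimes Q_0$ is $\operatorname{Tor}_k^A(Q)_k$.
\end{lemma}

\begin{proof}
\emph{Step 1: $H^i(\bigwedge^u\mathcal N_V(t\mathbf 1))=0$ for $u\ge0$, $u+1\le i\le p-1$, $t\in\mathbb Z$.} For $u=0$ this is (V2). For $u\ge1$ the long exact sequence of \eqref{eq:kseq} places the group between $H^{i-1}(\bigwedge^{u-1}\mathcal N_V((t+1)\mathbf 1))$, which is zero by induction since $u\le i-1\le p-1$, and $\bigwedge^uV\otimes H^i(\mathcal O(t\mathbf 1))$, which is zero by (V2).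

\emph{Step 2: for $0\le k\le p$ and $q\ge0$ the image of $H^p(\bigwedge^k\mathcal N_V\otimes\mathcal G(q\mathbf 1))$ in $\bigwedge^kV\otimes Q_q$ is the space of cycles.} This is trivial for $k=0$. For $k\ge1$ the Koszul differential is the composite
\begin{equation}\label{eq:Qfactor}
\textstyle\bigwedge^kV\otimes Q_q\to H^p\bigl(\bigwedge^{k-1}\mathcal N_V\otimes\mathcal G((q+1)\mathbf 1)\bigr)\to\bigwedge^{k-1}V\otimes Q_{q+1},
\end{equation}
and by \eqref{eq:kseq} the image in question is the kernel of the first map. It suffices to show that the second map is injective. For $k=1$ it is the identity. For $2\le k\le p$, by \eqref{eq:kseq} with $k-1$ in place of $k$, its kernel is a quotient of $H^{p-1}(\bigwedge^{k-2}\mathcal N_V\otimes\mathcal G((q+2)\mathbf 1))$. This group vanishes by Step~1 with $u=k-2$, $i=p-1$, because $k-1\le p-1$ and $\mathcal G$ is a power of $\mathcal O(\mathbf 1)$.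

\emph{Step 3.} For $q=0$, Step~2 is the statement about $\rho$. For $q\ge1$ the map $\bigwedge^{k+1}V\otimes Q_{q-1}\to H^p(\bigwedge^k\mathcal N_V\otimes\mathcal G(q\mathbf 1))$ is onto by \eqref{eq:kseq} and (V3). So the boundaries in $\bigwedge^kV\otimes Q_q$ are the image of $H^p(\bigwedge^k\mathcal N_V\otimes\mathcal G(q\mathbf 1))$, and by Step~2 they are all the cycles if $k\le p$.
\end{proof}

\begin{remark}
The bound $k\le p$ ties the number of linear steps to $\dim Z$, and it cannot be dropped. Let $p=2$, $k=3$, $q=r-1\ge1$. The first map in \eqref{eq:Qfactor} is onto and its kernel consists of the boundaries, so $\operatorname{Tor}^A_3(Q)_{r+2}$ is the kernel of the second map. As $H^1(\mathcal O(-2,-2))=0$, this kernel is $H^1(\mathcal N_V(-1,-1))$, and $H^1(\mathcal N_V(-1,-1))\cong H^0(\mathcal O)=K$ because $\mathcal O(-1,-1)$ has no cohomology.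
\end{remark}

Write $\mathcal N^{j,k}=\bigwedge^j\mathcal N_P\otimes\bigwedge^k\mathcal N_V$.

\begin{proposition}\label{prop:main}
Assume
\begin{itemize}
\item[(H0)] $H^1(\mathcal N^{0,k+1}\otimes\mathcal D(t\mathbf 1))=0$ for $0\le k\le p$ and $t\ge0$,
\end{itemize}
and, for all $j\ge1$, $k\ge0$ with $j+k\le p+1$,
\begin{itemize}
\item[(H1)] $H^1(\mathcal N^{j,k}\otimes\mathcal D)=0$;
\item[(H2)] $H^l(\mathcal N^{j-1,k}\otimes\mathcal D(\mathbf e-\mathbf c^{(l)}))=0$ for $1\le l\le p$;
\item[(H3)] $H^p(\mathcal N^{j-2,k}\otimes\mathcal G(\mathbf e))=0$ if $j\ge2$.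
\end{itemize}
Then $M=L\oplus Q(-1)$ is linear through step $p$ over $B=\operatorname{Sym}(V\oplus P)$. The ideal $I$ of Lemma~\ref{lem:ideal} lies in a polynomial ring in $2^p+\dim P+\prod_l(d_l+1)$ variables and $\operatorname{reg}I\ge r+3$. If the vanishing in \textup{(H0)} holds for all $k\ge0$, then $\operatorname{reg}I=r+3$.
\end{proposition}

\begin{proof}
Hypotheses (a) and (b) of Lemma~\ref{lem:glue} hold by (H0) and Lemmas~\ref{lem:L} and~\ref{lem:Q}. For (c) let $j\ge1$, $j+k\le p+1$, so $k\le p$. The spaces $\operatorname{Tor}_k^A(L)_k$ and $\operatorname{Tor}_k^A(Q)_k$ are subspaces of $\bigwedge^kV\otimes L_0$ and $\bigwedge^kV\otimes Q_0$, and $(\mu_\pi)_*$ is the restriction of $\mathrm{id}\otimes\mu_\pi$. As $\mu_\pi(l)=\xi(\pi l)$, the map $\partial_{j,k}$ is the restriction of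
\[
\textstyle\bigwedge^jP\otimes\bigwedge^kV\otimes H^0(\mathcal D)\to\bigwedge^{j-1}P\otimes\bigwedge^kV\otimes H^0(\mathcal D(\mathbf e))\xrightarrow{\mathrm{id}\otimes\xi}\bigwedge^{j-1}P\otimes\bigwedge^kV\otimes Q_0,
\]
where the first arrow is the Koszul map of $P$. On $\bigwedge^jP\otimes H^0(\mathcal N^{0,k}\otimes\mathcal D)$ this Koszul map factors through the map
\[
\textstyle\alpha:\bigwedge^jP\otimes H^0(\mathcal N^{0,k}\otimes\mathcal D)\to H^0(\mathcal N^{j-1,k}\otimes\mathcal D(\mathbf e))
\]
induced by \eqref{eq:kseq} for $U=P$. Lemma~\ref{lem:xi}(i), applied to the inclusion $\mathcal N^{j-1,k}\subset\bigwedge^{j-1}P\otimes\bigwedge^kV\otimes\mathcal O$ tensored with $\mathcal D(\mathbf e)$, gives a commutative square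
\[
\begin{array}{ccc}
H^0(\mathcal N^{j-1,k}\otimes\mathcal D(\mathbf e))&\xrightarrow{\ \ \xi\ \ }&H^p(\mathcal N^{j-1,k}\otimes\mathcal G)\\[2pt]
\downarrow&&\downarrow\\[2pt]
\bigwedge^{j-1}P\otimes\bigwedge^kV\otimes H^0(\mathcal D(\mathbf e))&\xrightarrow{\mathrm{id}\otimes\xi}&\bigwedge^{j-1}P\otimes\bigwedge^kV\otimes Q_0 .
\end{array}
\]
The right vertical map is $(\mathrm{id}\otimes\rho)\circ\gamma$, where $\gamma:H^p(\mathcal N^{j-1,k}\otimes\mathcal G)\to\bigwedge^{j-1}P\otimes H^p(\mathcal N^{0,k}\otimes\mathcal G)$ is induced by $\bigwedge^{j-1}\mathcal N_P\subset\bigwedge^{j-1}P\otimes\mathcal O$. Hence $\partial_{j,k}=(\mathrm{id}\otimes\rho)\circ\gamma\circ\xi\circ\alpha$, and each factor is onto: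
\begin{itemize}
\item the cokernel of $\alpha$ embeds in the group in (H1), by \eqref{eq:kseq} for $\bigwedge^jP$ tensored with $\mathcal N^{0,k}\otimes\mathcal D$;
\item $\xi$ is onto by (H2) and Lemma~\ref{lem:xi}(ii);
\item $\gamma$ is the identity for $j=1$, and for $j\ge2$ its cokernel embeds in the group in (H3), by \eqref{eq:kseq} for $\bigwedge^{j-1}P$ tensored with $\mathcal N^{0,k}\otimes\mathcal G$;
\item $\mathrm{id}\otimes\rho$ maps onto $\bigwedge^{j-1}P\otimes\operatorname{Tor}_k^A(Q)_k$ by Lemma~\ref{lem:Q}.
\end{itemize}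
So $M$ is linear through step $p$ by Lemma~\ref{lem:glue}. Lemma~\ref{lem:ideal} applies with $M_0=L_0=H^0(\mathcal D)\neq0$, which gives the number of variables.

A nonzero element of $Q_r$ has degree $r+1$ in $M$. It is killed by $V$ since $Q_{r+1}=0$, and by $P$ since $P$ kills $Q(-1)$. So $\operatorname{reg}I\ge r+3$ by Lemma~\ref{lem:ideal}(ii). If the vanishing in (H0) holds for all $k$, then $\operatorname{reg}L=0$ over $A$ by Lemma~\ref{lem:L}, and over $B$ by (K1). Also $\operatorname{reg}Q(-1)\le r+1$ by (K2). Then $\operatorname{reg}M\le r+1$ by (K4), and $\operatorname{reg}I\le r+3$ by Lemma~\ref{lem:ideal}(ii).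
\end{proof}

\section{The ratio $\frac14$: proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $p=2$, so $Z=\mathbb P^1\times\mathbb P^1$ and $\dim V=4$. By Lemma~\ref{lem:pieces} the pieces of $\mathcal N_V$ are $(-1,0),(-1,0),(1,-1)$. Hence the pieces of $\bigwedge^k\mathcal N_V$ take the values
\[
\begin{array}{c|cccc}
k&0&1&2&3\\\hline
(a,b)&(0,0)&(-1,0),\ (1,-1)&(-2,0),\ (0,-1)&(-1,-1)
\end{array}
\]
and $\bigwedge^k\mathcal N_V=0$ for $k\ge4$. Every piece $(a,b)$ of $\bigwedge^k\mathcal N_V$ satisfies
\begin{equation}\label{eq:ab}
a\ge-k,\qquad a\ge-2,\qquad b\ge-1 .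
\end{equation}
In particular
\begin{equation}\label{eq:key}
2+a-j\ge2-(j+k)\ge-1\qquad\text{if }j+k\le3 .
\end{equation}

\subsection*{Choice of the multidegrees}
Take $\mathbf e=(e,0)$, $P=H^0(\mathcal O(e,0))$ and $\mathbf d=(d,f)$. By Lemma~\ref{lem:pieces} all pieces of $\mathcal N_P$ equal $(-1,0)$, so those of $\bigwedge^i\mathcal N_P$ equal $(-i,0)$. The number of variables is $4+(e+1)+(d+1)(f+1)$, which is linear in $r$ if $d$ is bounded and $e,f$ are linear in $r$. To apply (V1) we want first coordinates $\ge-1$ in (H1) and (H3). The lowest ones are $d-3$ and $e-(r+2)-1$, so we want $d\ge2$ and $e\ge r+2$. In (H2) with $l=2$ we want the second coordinate $f-c_2+b$ to be $\ge-1$, that is $f\ge c_2$; as $f-2c_2=-r-2$ by \eqref{eq:balance}, this means $f\ge r+2$. We take the smallest values: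
\[
\mathbf d=(2,r+2),\qquad\mathbf e=(r+2,0),\qquad\mathbf c=(r+3,r+2).
\]
Then \eqref{eq:balance} holds: $2+(r+2)-2(r+3)=-r-2$ and $(r+2)-2(r+2)=-r-2$.

The saving is visible in $\partial_{1,0}:P\otimes L_0\to Q_0$. The products $\pi l$ span the forms of bidegree $(r+4,r+2)$. By Remark~\ref{rem:xi} the monomial $x_0^\alpha x_1^{r+4-\alpha}y_0^\beta y_1^{r+2-\beta}$ survives division by $(x_0x_1)^{r+3}(y_0y_1)^{r+2}$ exactly when $2\le\alpha\le r+2$ and $1\le\beta\le r+1$. These $(r+1)^2$ monomials give a basis of $Q_0$, obtained from $\dim P=r+3$ variables and $\dim L_0=3(r+3)$ generators.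

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We check the hypotheses of Proposition~\ref{prop:main}. In (H1)--(H3), $(a,b)$ is a piece of $\bigwedge^k\mathcal N_V$ and $j+k\le3$.
\begin{itemize}
\item[(H0)] For every $k\ge0$ and $t\ge0$, by \eqref{eq:ab}, the pieces of $\bigwedge^{k+1}\mathcal N_V\otimes\mathcal D(t,t)$ have first coordinate $\ge0$ and second coordinate $\ge r+1$. So $H^1=0$ by (V1).
\item[(H1)] The pieces are $(2+a-j,\ r+2+b)$. Both coordinates are $\ge-1$ by \eqref{eq:key} and \eqref{eq:ab}, so $H^1=0$.
\item[(H2)] For $l=1$, $\mathcal D(\mathbf e-(c_1,0))=\mathcal O(1,r+2)$, and the pieces are $(1+a-(j-1),\ r+2+b)=(2+a-j,\ r+2+b)$ again, so $H^1=0$. For $l=2$, $\mathcal D(\mathbf e-(2c_1,c_2))=\mathcal O(-r-2,0)$, the second coordinates are $b\ge-1$, so $H^2=0$.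
\item[(H3)] $\mathcal G(\mathbf e)=\mathcal O(0,-r-2)$, the first coordinates are $a-(j-2)=2+a-j\ge-1$, so $H^2=0$.
\end{itemize}
Proposition~\ref{prop:main} and Lemma~\ref{lem:ideal}(i) give a quadratic ideal $I$ with linearly generated first syzygies and $\operatorname{reg}I=r+3$ in $4+(r+3)+3(r+3)=4r+16$ variables. For $m\ge16$ let $r=\lfloor m/4\rfloor-4\ge0$, so that $4r+16\le m$, and let $I_m$ be the extension of $I$ to a ring with $m-(4r+16)$ further variables. By (K5), $I_m$ is quadratic with linearly generated first syzygies and $\operatorname{reg}I_m=r+3=\lfloor m/4\rfloor-1$.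
\end{proof}

\begin{example}
Let $r=0$. The $16$ variables are $v_{\sigma\tau}$ for $x_\sigma y_\tau\in V$, $\pi_\gamma$ for $x_0^{2-\gamma}x_1^\gamma\in P$, and $w_{\alpha\beta}$ for $x_0^{2-\alpha}x_1^\alpha y_0^{2-\beta}y_1^\beta\in L_0$, with $\sigma,\tau\in\{0,1\}$ and $\alpha,\beta,\gamma\in\{0,1,2\}$. Here $Q=K$, and $\mu_\pi(l)$ is, up to a global sign, the coefficient of $x_0^2x_1^2y_0y_1$ in $\pi l$. By \eqref{eq:gens} the ideal is generated by the $45$ products of two $w$'s; by the kernel of $V\otimes L_0\to L_1$, of dimension $36-16=20$, spanned by the binomials $v_{\sigma\tau}w_{\alpha\beta}-v_{\sigma'\tau'}w_{\alpha'\beta'}$ with $\sigma+\alpha=\sigma'+\alpha'$, $\tau+\beta=\tau'+\beta'$; and by the kernel of $P\otimes L_0\to Q_0$, of dimension $26$, spanned by the $24$ monomials $\pi_\gamma w_{\alpha\beta}$ with $(\alpha+\gamma,\beta)\ne(2,1)$ and by $\pi_0w_{21}-\pi_1w_{11}$, $\pi_1w_{11}-\pi_2w_{01}$. These $91$ quadrics have linearly generated first syzygies, and the ideal has regularity $3$.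
\end{example}

\section{Ratios up to $\frac27$: proof of Theorem~\ref{thm:B}}\label{sec:B}

In Theorem~\ref{thm:A} each unit of $r$ costs one variable in $P$ and three in $L_0$. We rebalance by moving a part $g$ of the degree in $y$ from $\mathcal D$ to $P$. Taking all sections of $\mathcal O(e,g)$ would make $\dim P$ quadratic in $r$, so we keep in the $y$-direction only the two forms $y_0^g,y_1^g$, which still generate. This doubles $\dim P$. The checks below require $f+g\ge r+2$ and $f\ge g$, so $\dim L_0$ can be roughly halved, and a unit of $r$ costs $2+\frac32=\frac72$ variables.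

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $r=2\rho$ with $\rho\ge0$, and put $e=r+2$, $f=g=\rho+1$,
\[
\mathbf d=(2,f),\quad\mathbf e=(e,g),\quad\mathbf c=(r+3,r+2),\quad P=H^0(\mathcal O(e,0))\otimes\langle y_0^g,y_1^g\rangle\subset H^0(\mathcal O(e,g)).
\]
Since $f+g=r+2$, \eqref{eq:balance} holds. The evaluation map is the composite of the surjections $P\otimes\mathcal O\to\langle y_0^g,y_1^g\rangle\otimes\mathcal O(e,0)\to\mathcal O(e,g)$, with kernels $\mathcal O(-1,0)^{2e}$ by Lemma~\ref{lem:pieces} and $\mathcal O(e,-g)$ by \eqref{eq:cseq}. So $P$ generates $\mathcal O(e,g)$, the sequence $0\to\mathcal O(-1,0)^{2e}\to\mathcal N_P\to\mathcal O(e,-g)\to0$ is exact, and $\bigwedge^i\mathcal N_P$ has pieces of the \emph{first kind} $(-i,0)$ and, for $i\ge1$, of the \emph{second kind} $(e-i+1,-g)$. Let $(a,b)$ be a piece of $\bigwedge^k\mathcal N_V$ and $j+k\le3$; we use \eqref{eq:ab}, \eqref{eq:key} and (V1).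
\begin{itemize}
\item[(H0)] For every $k\ge0$, $t\ge0$ the coordinates are $\ge0$ and $\ge f-1\ge0$, so $H^1=0$.
\item[(H1)] The pieces are $(2+a-j,\ f+b)$ and $(3+a-j+e,\ f-g+b)=(3+a-j+e,\ b)$. All coordinates are $\ge-1$. This is where $f\ge g$ is used.
\item[(H2)] For $l=1$, $\mathcal D(\mathbf e-(c_1,0))=\mathcal O(1,r+2)$. The pieces are $(2+a-j,\ r+2+b)$ and $(3+a-j+e,\ f+b)$, with all coordinates $\ge-1$, so $H^1=0$. For $l=2$, $\mathcal D(\mathbf e-(2c_1,c_2))=\mathcal O(-r-2,f+g-c_2)=\mathcal O(-r-2,0)$. Pieces of the first kind have second coordinate $b\ge-1$. Pieces of the second kind may have very negative second coordinate, but their first coordinate is $-r-2+a+e-(j-1)+1=2+a-j\ge-1$. So $H^2=0$.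
\item[(H3)] $\mathcal G(\mathbf e)$ has first coordinate $0$. The first coordinates of the pieces are $2+a-j\ge-1$ and, for $j\ge3$, $3+a-j+e\ge-1$. So $H^2=0$.
\end{itemize}
Proposition~\ref{prop:main} and Lemma~\ref{lem:ideal}(i) give a quadratic ideal with linearly generated first syzygies and regularity $2\rho+3$ in $4+2(2\rho+3)+3(\rho+2)=7\rho+16$ variables. Given $\lambda\in(0,\frac27]$, put $\rho_m=\lfloor\lambda m/2\rfloor-3$, which is nonnegative for large $m$. Then $7\rho_m+16\le\frac72\lambda m-5\le m$. Adding variables, (K5) gives ideals $I_m$ in $m$ variables with $\operatorname{reg}I_m=2\rho_m+3$, and $(2\rho_m+3)/m\to\lambda$.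
\end{proof}

\section{Linearity through $p$ steps: proof of Theorem~\ref{thm:C}}\label{sec:C}

On $(\mathbb P^1)^p$ the module $Q$ has $(r+1)^p$ generators. We let $P$ be large in the first $h=\lceil p/2\rceil$ directions and $L_0$ in the remaining $p-h\le h$, so that both have dimension of order at most $r^h$. This replaces the exponent $1/p$ of Example~\ref{ex:dual} by $1/h$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $r\ge0$, $e=r+p$, $f=r+2p$, $c=r+p+1$, and
\[
\mathbf e=(\underbrace{e,\dots,e}_{h},0,\dots,0),\qquad\mathbf d=(\underbrace{p,\dots,p}_{h},f,\dots,f),\qquad\mathbf c=c\mathbf 1,\qquad P=H^0(\mathcal O(\mathbf e)).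
\]
Equation \eqref{eq:balance} holds because $p+e=f=r+2p$ and $r+2p-2c=-r-2$. By Lemma~\ref{lem:pieces} all coordinates of the pieces of $\mathcal N_V$ and $\mathcal N_P$ are $\ge-1$, and those of $\mathcal N_P$ in places $>h$ are $0$. Hence the pieces of $\mathcal N^{u,k}$ have coordinates $\ge-(u+k)$ in places $\le h$ and $\ge-k$ in places $>h$. Let $j\ge1$ and $j+k\le p+1$, so $k\le p$.
\begin{itemize}
\item[(H0)] For $0\le k\le p$, $t\ge0$, all coordinates are $\ge p-(p+1)=-1$, so $H^1=0$ by (V1).
\item[(H1)] The coordinates are $\ge p-(j+k)\ge-1$ in places $\le h$ and $\ge f-k\ge0$ in places $>h$, so $H^1=0$.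
\item[(H2)] The pieces of $\mathcal N^{j-1,k}\otimes\mathcal D(\mathbf e)$ have coordinates $\ge p+e-(j-1+k)\ge e=c-1$ in places $\le h$ and $\ge f-k\ge f-p=c-1$ in places $>h$. After the twist by $-\mathbf c^{(l)}$, which subtracts $c$ in place $l$ and nothing in later places, the coordinates in places $\ge l$ are $\ge-1$. At most $l-1$ coordinates are $\le-2$, so $H^l=0$.
\item[(H3)] For $j\ge2$ the first coordinates are $\ge-r-2+e-(j-2+k)\ge p-2-(p-1)=-1$, so $H^p=0$.
\end{itemize}
Proposition~\ref{prop:main} and Lemma~\ref{lem:ideal}(i) give an ideal $I\ne0$ with $\beta_{i,j}=0$ for $1\le i\le p$, $j\ne i+1$, and $\operatorname{reg}I\ge r+3$, in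
\[
N_r=2^p+(r+p+1)^h+(p+1)^h(r+2p+1)^{p-h}
\]
variables. From $r+p+1\le(p+1)(r+1)$, $r+2p+1\le(2p+1)(r+1)$ and $p-h\le h$ we get $N_r\le N_0(r+1)^h$. Put $m_p=N_0$ and $\kappa_p=N_0^{-1/h}$; they depend only on $p$. For $m\ge m_p$ take the largest $r$ with $N_r\le m$, which exists since $N_r\to\infty$, and add $m-N_r$ variables, using (K5). Then $m<N_{r+1}\le N_0(r+2)^h$, so $\operatorname{reg}I\ge r+3\ge(m/N_0)^{1/h}=\kappa_p\,m^{1/\lceil p/2\rceil}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{report}
Workshop report with abstract beginning ``The goal of this workshop was to highlight, and further, the interactions between local algebra and singularity theory. The timing was serendipitous \dots'',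
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3561/\allowbreak OWR\_2016\_57.pdf?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
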